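\title{Arbitrarily partitionable graphs have no polynomial kernel of sequences}


\begin{abstract}
A graph of order $n$ is arbitrarily partitionable if, for every sequence of positive integers summing to $n$, its vertex set splits into connected parts of exactly these sizes. A kernel is a set of sequences whose realizability already guarantees that all sequences are realizable. We disprove the conjecture that the family of all graphs of order $n$ has a kernel of size polynomial in $n$. For many $k$-element sets of positive integers with sum $n$ we construct a caterpillar of maximum degree $3$ with $k$ legs that realizes every sequence except the reorderings of the given set; each such set must then appear, in some order, in every kernel. This gives at least $n^{(k-2)/4}$ sequences for infinitely many $n$, for each fixed $k\ge3$, and at least $\exp(c(\ln n)^2)$ sequences for all large $n$, with a constant $c>0$. Conversely, graphs having a spanning caterpillar with at most $k$ legs do have a kernel of size $n^{O(k)}$.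
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $n\ge1$. An \emph{$n$-sequence} is a sequence $\pi=(n_1,\dots,n_p)$ of positive integers with sum $n$. It is \emph{realizable} in a graph $G$ of order $n$ if $V(G)$ has a partition $(V_1,\dots,V_p)$ such that $V_i$ induces a connected subgraph of $G$ on $n_i$ vertices for every $i$. A set of $n$-sequences is realizable in $G$ if each of its members is. The graph $G$ is \emph{arbitrarily partitionable} (AP) if every $n$-sequence is realizable in $G$. The order of the terms plays no role in realizability, so we often treat $n$-sequences as multisets and speak of their \emph{items}.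

To verify from the definition that a graph is AP one has to test every partition of the integer $n$, and there are asymptotically $\frac{1}{4n\sqrt3}\exp(\pi\sqrt{2n/3})$ of them. Inside a restricted family many tests are superfluous. A \emph{kernel} for a family $\mathcal F(n)$ of graphs of order $n$ is a set $K$ of $n$-sequences such that every $G\in\mathcal F(n)$ is AP if and only if $K$ is realizable in $G$. Kernels, one for each order $n\ge1$, are \emph{polynomial} if there is a fixed polynomial $P$ such that, for every $n\ge1$, the kernel for order $n$ has at most $P(n)$ sequences. A kernel for a family is also a kernel for each of its subfamilies.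

For paths the empty set is a kernel, because a path can be cut into consecutive pieces of any sizes. Attach one pendant vertex, a ``leg'', to a path. Now one cut is forbidden, the one that separates the leg from its neighbor. We shall see in Section~\ref{sec:cut} that then only the constant sequences $(d,d,\dots,d)$ need to be tested, so that there is a kernel with as many members as $n$ has divisors. Let $\mathcal G(n)$ be the set of all graphs of order $n$. The following conjecture is taken from \cite{kernels}.

\begin{conjecture}
There exists a polynomial kernel for $\mathcal G(n)$ for every $n\ge1$.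
\end{conjecture}

The one-leg example suggests the way to test it. With $k$ legs attached to a path there are $k$ forbidden cuts, and we shall prove (Theorem~\ref{thm:upper}) that only sequences with at most $k$ distinct values matter. There are $n^{O(k)}$ of these. For fixed $k$ this is polynomial, but the exponent grows with $k$. If this growth is real, the conjecture is false. It is real.

\subsection{Results}

A \emph{caterpillar with $k$ legs} is a tree consisting of a path, the \emph{spine}, and $k$ further vertices, the \emph{legs}, each adjacent to exactly one vertex, which lies on the spine. (The end vertices of the spine are not legs; a given tree may admit several choices of the spine.) Let $\mathcal C_k(n)$ be the set of caterpillars of order $n$ and maximum degree $3$ with exactly $k$ legs for some choice of the spine. We write $\ln$ for the natural logarithm.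

\begin{theorem}\label{thm:main}
For every $k\ge3$ there are infinitely many $n$ such that every kernel for $\mathcal C_k(n)$, and hence every kernel for $\mathcal G(n)$, has at least $n^{(k-2)/4}$ sequences. Consequently there is no polynomial kernel for $\mathcal G(n)$, and the conjecture is false.
\end{theorem}

\begin{theorem}\label{thm:alln}
Let $\delta=10^{-6}$. There is $n_0$ such that for all $n\ge n_0$ and all $k\equiv n\pmod 2$ with $3\le k\le\delta\ln n$, every kernel for $\mathcal C_k(n)$ has at least $n^{k/8}$ sequences. Consequently, for all large $n$, every kernel for any family of graphs of order $n$ that contains all caterpillars of order $n$ and maximum degree $3$ (trees, bipartite planar graphs, subcubic graphs, $\mathcal G(n)$, \dots) has at least $\exp\bigl(\tfrac{\delta}{16}(\ln n)^2\bigr)$ sequences.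
\end{theorem}

\begin{theorem}\label{thm:upper}
If a graph $G$ of order $n$ has a spanning caterpillar with at most $k$ legs, then every $n$-sequence with at least $k+1$ distinct values is realizable in $G$. So, for $k\ge1$, the family of all such graphs, which contains $\mathcal C_k(n)$, has a kernel with at most $k\,n^k(1+\ln n)^{k-1}$ sequences, which is polynomially bounded for each fixed $k$. The threshold $k+1$ is optimal for every $k\ge3$.
\end{theorem}

For $1\le k\le n$ the bound of Theorem~\ref{thm:upper} is at most $n^{2k}$. So in the range of Theorem~\ref{thm:alln} the smallest kernel for $\mathcal C_k(n)$ has size between $n^{k/8}$ and $n^{2k}$, that is, $n^{\Theta(k)}$.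

\subsection{The method}

If some graph of the family realizes every $n$-sequence except the reorderings of one sequence $\pi$, then every kernel must contain a reordering of $\pi$. The lower bounds come from producing many sequences $\pi$ of this kind. Given a set $A=\{f_1<\dots<f_k\}$ with sum $n$, we number the vertices of a caterpillar by $1,\dots,n$ along the spine, in such a way that the forbidden cuts are exactly those after the vertices $f_1,\dots,f_k$. The sequence $(f_1,\dots,f_k)$ is then not realizable for a trivial reason: whatever item comes first, the first cut is forbidden. The work is to show that, for suitable $A$, nothing else fails. Section~\ref{sec:cut} translates realizability into orderings. Section~\ref{sec:good} shows the mechanism for $k=3$ and states the conditions on $A$. Section~\ref{sec:proof} proves that they suffice. Sections~\ref{sec:primes} and~\ref{sec:alln} count suitable sets and prove the two lower bounds, and Section~\ref{sec:upper} proves the converse.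

\section{Cutting a caterpillar}\label{sec:cut}

Let $T$ be a caterpillar of order $n$ with a chosen spine and a chosen direction on it. List the vertices along the spine, each spine vertex being followed immediately by its legs, as $u_1,\dots,u_n$. We call this list a \emph{reading} of $T$, and
\[
F=\{p-1:\ u_p\text{ is a leg}\}
\]
its set of \emph{forbidden cuts}. Since $u_1$ is a spine vertex, $F\subset[1,n-1]$, and $|F|$ is the number of legs. The \emph{partial sums} of an ordering $x_1,\dots,x_p$ of a multiset are the numbers $x_1+\dots+x_i$ with $1\le i\le p$. For a set $F$ of integers, an ordering is \emph{$F$-safe} if none of its partial sums lies in $F$.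

\begin{lemma}\label{lem:cut}
Let $T$ be a caterpillar of order $n$ with a reading $u_1,\dots,u_n$ and the set $F$ of forbidden cuts, and let $\lambda$ be an $n$-sequence.
\begin{enumerate}
\item[(a)] If $\lambda$ has an $F$-safe ordering, then $\lambda$ is realizable in $T$, and so in every graph that contains $T$ as a spanning subgraph.
\item[(b)] If all items of $\lambda$ are at least $2$ and $\lambda$ is realizable in $T$, then $\lambda$ has an $F$-safe ordering.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Cut $u_1,\dots,u_n$ into consecutive intervals of the sizes given by the ordering. Each interval $\{u_a,\dots,u_b\}$ has $a-1=0$ or $a-1$ equal to a partial sum, so $a-1\notin F$ and $u_a$ is a spine vertex. Hence the spine vertices of the interval are consecutive on the spine, and every leg in the interval has its neighbor in the interval. So the interval induces a connected subgraph.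

(b) A connected part with at least two vertices that contains a leg also contains the neighbor of that leg. So every part contains a spine vertex, and every leg lies in the part of its neighbor. A part induces a subtree, and removing legs from it, which are leaves, leaves a subtree of the spine, that is, a subpath. So each part consists of consecutive spine vertices together with all their legs. It is an interval of the reading that begins with a spine vertex. List the sizes of the parts from left to right. For each partial sum $P<n$ the vertex $u_{P+1}$ begins a part, so it is a spine vertex and $P\notin F$. Also $n\notin F$, so this ordering is $F$-safe.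
\end{proof}

Part (b) may fail for sequences containing ones, since a leg may be a part by itself; this will help us in Section~\ref{sec:proof}, and never hurt.

\paragraph{Example: one leg.}
The case of one leg shows what kernels look like and introduces the swap that drives the whole paper. Let $T$ be a caterpillar with one leg, with forbidden cut $f$. We claim that every non-constant $n$-sequence is realizable in $T$, and that $T$ is AP if and only if $\gcd(f,n)=1$.

Let $\lambda$ be non-constant, and take any ordering. If it is not $\{f\}$-safe, then $f$ is a partial sum, and $f<n$. The items before and after this cut are not all equal, so some item $x$ before the cut differs from some item $x'$ after it. Rearrange the items on the left so that $x$ comes last, and those on the right so that $x'$ comes first; $f$ remains a partial sum. Now swap $x$ and $x'$. Only one partial sum changes: $f$ becomes $f-x+x'\ne f$. The others lie below or above $f$. So the new ordering is safe, and Lemma~\ref{lem:cut}(a) applies.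

Let $\lambda=(d,\dots,d)$ with $d\mid n$. If $d=1$, then $\lambda$ is realizable. If $d\ge2$, the partial sums of its only ordering are the multiples of $d$ up to $n$, so by Lemma~\ref{lem:cut} it is realizable if and only if $d\nmid f$. This proves the claim.

\section{Sets with exactly one bad sequence}\label{sec:good}

\subsection{The graphs $G_A$}

Let $A=\{f_1<\dots<f_k\}$ be a set of $k\ge3$ integers, each at least $2$, with no two of them consecutive, and put $n=f_1+\dots+f_k$. The graph $G_A$ has vertex set $\{1,\dots,n\}$. The vertices $f_i+1$ are legs; the other vertices, in increasing order, form the spine; and the leg $f_i+1$ is adjacent exactly to $f_i$, which is a spine vertex because $f_i-1\notin A$. Then $1,2,\dots,n$ is a reading of $G_A$ with the set $A$ of forbidden cuts. We have $f_1\ge2$, so vertex $1$ is a spine vertex preceding $f_1$. Also $f_k+2\le n$, because the remaining terms sum to at least $4$, and $f_i+2$ is a spine vertex because $f_i+1\notin A$. So each $f_i$ has degree exactly $3$, all other vertices have degree at most $2$, and $G_A\in\mathcal C_k(n)$. See Figure~\ref{fig:cat}.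

The sequence $(f_1,\dots,f_k)$ is \emph{not realizable} in $G_A$: all its items are at least $2$, and in every ordering the first partial sum lies in $A$, so Lemma~\ref{lem:cut}(b) applies.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\draw (1,0)--(14,0);
\foreach \x/\l in {1/1,2/2,3/3,4/5,5/7,6/8,7/9,8/11,9/12,10/13,11/14,12/15,13/16,14/17}
 {\fill (\x,0) circle (2pt); \node[below] at (\x,-0.08) {\small \l};}
\foreach \x/\l in {3/4,4/6,7/10}
 {\draw (\x,0)--(\x,0.9); \fill (\x,0.9) circle (2pt); \node[above] at (\x,0.95) {\small \l};}
\end{tikzpicture}
\caption{The graph $G_A$ for $A=\{3,5,9\}$ and $n=17$. The legs are $4$, $6$ and $10$. Cutting the list $1,2,\dots,17$ after $3$, after $5$ or after $9$ separates a leg from its neighbor. In a realization of $(3,5,9)$ the part containing vertex $1$ would have to end with such a cut, so $(3,5,9)$ is not realizable.}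
\label{fig:cat}
\end{figure}

\subsection{Three legs, three or six parts}\label{ssec:three}

To see why other sequences should be realizable, let $k=3$ and $w=f_3-f_1$, and assume $6w<f_1$ and $f_1+f_3\neq2f_2$. The last assumption implies:
\begin{equation}\label{eq:three}
\text{three elements of $A$ (repetition allowed) with sum $n$ are $f_1,f_2,f_3$ in some order.}
\end{equation}
Indeed, if two of them are distinct, the third is determined and is the third element of $A$. Otherwise $3f_i=f_1+f_2+f_3$, so $f_i$ is the mean of the two others, which means $i=2$ and $f_1+f_3=2f_2$.

\emph{Large items.} Let $\lambda$ have three items, each larger than $f_3/2$. The sum of two of them exceeds $f_3$, so an ordering is $A$-safe if and only if its first item is not in $A$. If there is no safe ordering, all three items are in $A$, and $\lambda=A$ by \eqref{eq:three}.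

\emph{Items of about half the size.} Let every item of $\lambda$ lie strictly between $f_3/3$ and $f_1$. One item is less than $f_1$ and three items together exceed $f_3$, so only the second partial sum can lie in $A$. Suppose that there is no safe ordering. Then \emph{every} two items have their sum in $A$. If $m$ is the number of items, the average of these sums is $2n/m$, so $f_1\le 2n/m\le f_3$. With $3f_1\le n\le3f_3$ and $f_3<\frac76f_1$ this gives $5<m<7$, so $m=6$. Suppose that $p,q,r,s$ are the values of four different items, with $p\ne q$ and $r\ne s$. In
\[
(p+r)+(q+s)=(p+s)+(q+r)
\]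
all four bracketed sums are in $A$, and $p+r$ differs from both sums on the right. But the only coincidence between sums of two elements of a $3$-set that involves different pairs is $f_1+f_3=2f_2$, which is excluded. So $\lambda$ has no two disjoint pairs of unequal items. By the lemma below, five items have a common value $t$. If $u$ is the sixth, then $2t=f_i$ and $t+u=f_j$ for some $i,j$, and $n=5t+u=2f_i+f_j$, contrary to \eqref{eq:three}.

\begin{lemma}\label{lem:pairs}
If among $m\ge4$ items there are no two disjoint pairs of unequal items, then at least $m-1$ of the items are equal.
\end{lemma}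

\begin{proof}
Let $t$ be a most frequent value, and suppose that two items differ from $t$. If $t$ occurs at least twice, pair these two items with two copies of $t$. If $t$ occurs only once, all items are distinct, and since $m\ge4$ any two disjoint pairs will do. Both contradict the hypothesis.
\end{proof}

Three difficulties arise in general. First, $\lambda$ may contain much smaller items besides the large ones. Second, the number $h$ of items needed to reach $A$ may be large, and then the number $m$ of all items need not be $kh$. In that case the final contradiction for sequences $(t,\dots,t,u)$ requires an arithmetic condition, as in the one-leg example. Third, if all items are smaller than $w$, several partial sums may fall between $f_1$ and $f_k$, and the exchange argument has no grip; there the same arithmetic condition will be used differently.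

\subsection{Good sets}

\begin{definition}\label{def:good}
Let $A=\{f_1<\dots<f_k\}$ be a set of $k\ge3$ positive integers, $n=\sum f_i$ and $w=f_k-f_1$. We call $A$ \emph{good} if
\begin{enumerate}
\item[(C1)] $A$ contains no two consecutive integers;
\item[(C2)] if $v_1,\dots,v_k\ge0$ are integers with $\sum v_i=k$ and $\sum v_if_i=n$, then all $v_i=1$;
\item[(C3)] $\gcd(f_i,n-f_j)=1$ for all $i,j\in\{1,\dots,k\}$, including $i=j$;
\item[(C4)] $n\ge40kw^3$.
\end{enumerate}
\end{definition}

Condition (C1) makes $G_A$ a caterpillar. Condition (C2) cannot be dropped: if $v\ne(1,\dots,1)$ violated it, the sequence with $v_i$ copies of $f_i$ would be unrealizable for the same reason as $(f_1,\dots,f_k)$. Nor can (C3) with $i=j$: if $t\ge2$ divided $f_i$ and $n-f_i$, then $t$ would divide $n$, and $f_i$ would be a partial sum of the only ordering of $(t,\dots,t)$, which would be unrealizable by Lemma~\ref{lem:cut}(b). Condition (C4) says that the window $[f_1,f_k]$ containing the forbidden cuts is short compared with its distance from $0$ and $n$. Here is the form in which we use it.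

\begin{lemma}\label{lem:conseq}
Let $A$, $k$, $n$ and $w$ be as in the first sentence of Definition~\ref{def:good}. If $A$ satisfies (C1) and (C4), then $w\ge k$, $w\ge 4$ and
\begin{equation}\label{eq:conseq}
f_1>kw,\quad f_1\ge9w^2,\quad n-f_k\ge9w^2,\quad n-w>f_k,\quad n-k>30w^3 .
\end{equation}
If $A$ satisfies (C2), it has the \emph{Sidon property}: $f_a+f_b=f_c+f_d$ implies $\{a,b\}=\{c,d\}$ as multisets.
\end{lemma}

\begin{proof}
By (C1), $w\ge2(k-1)\ge4$, so $w\ge k$. Since $f_k\ge n/k$, we have $f_1\ge n/k-w\ge40w^3-w\ge39w^3$. Hence $f_1>w^2\ge kw$ and $f_1\ge9w^2$. Next, $n-f_k\ge(k-1)f_1\ge 2f_1$, which is at least $9w^2$ and larger than $w$. Finally $n-k\ge40kw^3-k>30w^3$.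

For the Sidon property let $\mathbf 1=(1,\dots,1)$ and let $e_i$ be the unit vectors. If $a\ne b$, then $v=\mathbf 1-e_a-e_b+e_c+e_d$ has nonnegative entries with sum $k$, and $\sum v_if_i=n$. So $v=\mathbf 1$ by (C2), that is, $e_a+e_b=e_c+e_d$. If $a=b$ and $c\ne d$, the vector $v=\mathbf 1+2e_a-e_c-e_d$ has the same properties, so $2e_a=e_c+e_d$, which is impossible. If $a=b$ and $c=d$, then $f_a=f_c$ and $a=c$.
\end{proof}

In particular a good set has $f_1\ge2$, so $G_A$ is defined and lies in $\mathcal C_k(n)$.

\begin{proposition}\label{prop:key}
If $A=\{f_1<\dots<f_k\}$ is good, then $(f_1,\dots,f_k)$ is not realizable in $G_A$, and every $n$-sequence that is not a reordering of it is realizable in $G_A$.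
\end{proposition}

\begin{corollary}\label{cor:count}
If $k\ge3$ and $\mathcal F(n)\supseteq\mathcal C_k(n)$, then every kernel for $\mathcal F(n)$ has at least as many sequences as there are good $k$-sets with sum $n$.
\end{corollary}

\begin{proof}
Let $A$ be a good $k$-set with sum $n$. Since $G_A\in\mathcal F(n)$ is not AP, a kernel contains a sequence that is not realizable in $G_A$, and by Proposition~\ref{prop:key} this is a reordering of $(f_1,\dots,f_k)$. Different sets give different sequences.
\end{proof}

\section{Proof of Proposition~\ref{prop:key}}\label{sec:proof}

We have already seen that $(f_1,\dots,f_k)$ is not realizable. Let $\lambda$ be any $n$-sequence and $y$ its largest item. By Lemma~\ref{lem:cut}(a) an $A$-safe ordering of $\lambda$ is enough. We distinguish whether $y$ is at most of the order of the width $w$ of the window or clearly larger than $w$.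

\subsection{Case I: $y\le3w$}

Here we cross the window, from the left or from the right, along multiples of a single number $t$ that occurs often in $\lambda$; (C3) guarantees that one of the two directions avoids the forbidden cuts.

If $\lambda$ contains at least $k$ ones, let each leg be a part of size $1$; the remaining items partition the spine, which is a path. So assume that $\lambda$ has fewer than $k$ ones. Let $\mu_t$ be the multiplicity of $t$ in $\lambda$. Since $\sum_{t=2}^{3w}t\mu_t>n-k$, some $t\in[2,3w]$ satisfies, by \eqref{eq:conseq},
\[
T:=t\mu_t\ \ge\ \frac{n-k}{3w}\ >\ 10w^2\ \ge\ 9w^2+w .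
\]

If $t$ divided some $f_i$ and some $n-f_j$, then (C3) would be violated. So $t$ divides no element of $A$, or $t$ divides no element of $n-A=\{n-f:f\in A\}$. Let $F=A$ in the first case and $F=n-A$ otherwise. It suffices to find an $F$-safe ordering of $\lambda$. This is clear if $F=A$; if $F=n-A$, reversing the ordering replaces each partial sum $P<n$ by $n-P$, so the reversed ordering is $A$-safe. By \eqref{eq:conseq}, in both cases
\[
\max F-\min F=w,\qquad \max F+9w^2\le n .
\]

Among any $t$ integers there is a nonempty subfamily whose sum is divisible by $t$. (Two of the $t+1$ sums of initial segments, including the empty one, are congruent modulo $t$.) So from the items of $\lambda$ different from $t$ we can extract disjoint groups, each with at most $t$ items and with sum divisible by $t$, until a rest $R$ of fewer than $t$ items remains. Each group has sum at most $t\cdot3w\le9w^2$, and $R$ has sum at most $(3w-1)3w<9w^2$.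

Place the groups one after another as long as the total stays at most $\min F-1$, and let $s$ be the total placed; thus $t\mid s$. Next place all copies of $t$, and then everything else in any order. The partial sums up to $s$ are less than $\min F$. The sums $s+jt$ are divisible by $t$, so they are not in $F$. It remains to see that $s+T>\max F$, so that all later partial sums lie beyond $F$. If some group was not placed, then $s\ge\min F-9w^2$, so $s+T>\min F+w=\max F$. If all groups were placed, only $R$ comes after the copies of $t$, so $s+T>n-9w^2\ge\max F$. This settles Case~I.

\subsection{Case II: $y\ge3w+1$}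

Suppose that $\lambda$ has no $A$-safe ordering. We show $\lambda=A$ as multisets. Call items that are at least $y-w$ \emph{large} and items that are at most $y-w-1$ \emph{small}. Since $y\ge3w+1$, each large item is at least $2w+1$. Let $\sigma$ be the sum of the small items.

\paragraph{Step 1: the small items are negligible, $\sigma\le w$.}
If $y>f_k$, any ordering that begins with $y$ is safe. So $y\le f_k$. The idea is that if we arrive just below the window, we can jump over it with $y$. Let
\[
J=[\,f_k+1-y,\ f_1-1\,],
\]
an interval of $y-w-1>0$ positive integers. If a sub-multiset of $\lambda\setminus\{y\}$ (one copy of $y$ removed) had its sum in $J$, we could place it first, with partial sums less than $f_1$, then $y$, reaching at least $f_k+1$, and then the rest. This ordering would be safe. So no such sub-multiset exists.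

Starting from the empty multiset, add large items of $\lambda\setminus\{y\}$ one by one as long as the sum stays at most $f_1-1$, and let $s$ be the final sum. As $s\notin J$, we have $s\le f_k-y$. Now add all small items one by one. Each is at most $y-w-1=|J|$, so $J$ cannot be jumped over, and it is never hit. Hence $s+\sigma\le f_k-y$. If all large items had been added, then $s+\sigma=n-y>f_k-y$, a contradiction. So some large item $z\le y$ could not be added: $s+z\ge f_1$, and thus $s\ge f_1-y$. Therefore $\sigma\le f_k-y-s\le f_k-f_1=w$.

\paragraph{Step 2: a fixed number of large items reaches $A$.}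
Let $L$ be the multiset of large items and $m=|L|$. By Step~1 and \eqref{eq:conseq} its sum $n-\sigma$ is at least $n-w>f_k$. Order $L$ in any way, with sums $0=S_0<S_1<\dots<S_m=n-\sigma$, and let the small items follow. Only the $S_i$ can lie in the window $[f_1,f_k]$, and since the steps exceed $w$, at most one does. There is no safe ordering, so exactly one $S_i$ lies in the window, and it belongs to $A$. Let $h$ be its index; $1\le h\le m-1$.

The index $h$ does not depend on the ordering. Indeed, a transposition of the items in positions $i$ and $i+1$ changes only $S_i$. If $i\ne h$, then $S_h$ stays in the window. If $i=h$, all other sums stay outside the window, so the new $S_h$ must be in it. Since adjacent transpositions connect all orderings, $h$ is constant, and every $h$-sub-multiset of $L$ has its sum in $A$.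

Now place all small items first, then an $h$-sub-multiset of $L$ with sum $S=S_h$, and then the rest of $L$. The sums of small items are at most $w<f_1$. For $1\le i\le h-1$ we have $\sigma+S_i\le w+f_k-(2w+1)<f_1$, and for $i\ge h+1$ we have $\sigma+S_i\ge f_1+2w+1>f_k$. As the ordering is not safe, $\sigma+S_h\in A$. We have shown:
\begin{equation}\label{eq:S}
\text{for every $h$-sub-multiset of $L$ with sum $S$:}\qquad S\in A\quad\text{and}\quad S+\sigma\in A .
\end{equation}
The average of $S$ over all choices of $h$ of the $m$ items is $h(n-\sigma)/m$, so this number is at most $f_k$. By Step~1 and $f_1>kw$,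
\[
n-\sigma\ \ge\ kf_1-w\ >\ (k-1)(f_1+w)=(k-1)f_k\ \ge\ (k-1)\frac{h(n-\sigma)}{m},
\]
and therefore
\begin{equation}\label{eq:m}
m>(k-1)h .
\end{equation}

\paragraph{Step 3: $h\ge2$ is impossible.}
As $k\ge3$, \eqref{eq:m} gives $m\ge2h+1$, so $m\ge5$, $m\ge h+2$ and $m-1\ge h$. Suppose that $L$ had four different items with values $p,q,r,s$, where $p\ne q$ and $r\ne s$. Choose $h-2$ further items of $L$, with sum $E$; this is possible because $m-4\ge h-2$. By \eqref{eq:S} the four bracketed numbers in
\[
(E+p+r)+(E+q+s)=(E+p+s)+(E+q+r)
\]
are in $A$. By the Sidon property $E+p+r$ equals $E+p+s$ or $E+q+r$, that is, $r=s$ or $p=q$, a contradiction. So $L$ has no two disjoint pairs of unequal items, and by Lemma~\ref{lem:pairs} at least $m-1$ of its items have a common value $t$.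

Taking $h$ copies of $t$ in \eqref{eq:S} we get $ht\in A$. Now take an $h$-sub-multiset, with sum $S^*$, that contains the exceptional item (any $h$-sub-multiset if there is none). Its complement in $L$ consists of $m-h$ copies of $t$, so $n-\sigma-S^*=(m-h)t$. By \eqref{eq:S}, $S^*+\sigma=f_j$ for some $j$, and $n-f_j=(m-h)t$. So $t$ divides both an element of $A$ and an element of $n-A$, and $t=1$ by (C3). This contradicts $t\ge2w+1$. Note that the argument uses (C3) also for $i\ne j$, and that it never needs $m=kh$.

\paragraph{Step 4: $h=1$ gives $\lambda=A$.}
By \eqref{eq:S} all large items $\ell_1,\dots,\ell_m$ lie in $A$, and so do all $\ell_i+\sigma$. By \eqref{eq:m}, $m\ge k$. Also $mf_1\le n\le kf_k=kf_1+kw<(k+1)f_1$, so $m=k$.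

If $\sigma=0$, there are no small items, and $\ell_1,\dots,\ell_k$ are $k$ elements of $A$ with sum $n$. By (C2), $\lambda=A$.

Suppose $\sigma>0$. For each $i$, replace $\ell_i$ by $\ell_i+\sigma$ in $(\ell_1,\dots,\ell_k)$. The result consists of $k$ elements of $A$ with sum $n$, so by (C2) it is $A$, and the $\ell_j$ with $j\ne i$ are pairwise distinct. Since $k\ge3$, any two indices avoid some $i$, so all $\ell_j$ are pairwise distinct. Then $\{\ell_1,\dots,\ell_k\}=A$ and $\sum\ell_j=n$, so $\sigma=0$, a contradiction.

This completes the proof of Proposition~\ref{prop:key}.\hfill\qed

\section{Fixed $k$: good sets of primes}\label{sec:primes}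

By Corollary~\ref{cor:count} it remains to find many good sets with the same sum. If the elements of $A$ are primes in a short interval, (C1) and (C4) are automatic, (C2) holds for all but a small proportion of choices, and (C3) turns out to follow from the other conditions. A pigeonhole argument supplies a common sum $n$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Fix $k\ge3$, let $Y$ be a large integer, and put $w_0=\lfloor Y^{1/4}\rfloor$. By the prime number theorem, $(Y,2Y]$ contains at least $Y/(2\ln Y)$ primes. Cover it by at most $2Y/w_0$ consecutive half-open intervals of length $w_0$ with integer end points. One of them, $(z,z+w_0]\subset(Y,3Y]$, has a set $\mathcal P$ of primes with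
\[
\rho:=|\mathcal P|\ \ge\ \frac{w_0}{4\ln Y}.
\]

Call a tuple $(p_1,\dots,p_k)\in\mathcal P^k$ \emph{bad} if there is an integer vector $v\ge0$ with $\sum v_i=k$, $v\ne\mathbf 1$ and $\sum(v_i-1)p_i=0$. There are $\binom{2k-1}{k}\le4^k$ nonnegative integer vectors with sum $k$. For each $v\neq\mathbf 1$ some coefficient $v_i-1$ is nonzero, so $p_i$ is determined by the other entries, and at most $\rho^{k-1}$ tuples satisfy the equation. Hence at least $\rho^k-4^k\rho^{k-1}\ge\rho^k/2$ tuples are not bad. A tuple that is not bad has distinct entries (consider $v=\mathbf 1+e_i-e_j$), so we obtain at least $\rho^k/(2\,k!)$ sets $A$. Their sums lie in $(kz,kz+kw_0]$ and take at most $kw_0$ values. So some $n$, with $kY<n\le3kY$, is the sum of at least $\rho^k/(2k\,k!\,w_0)$ of these sets.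

All these sets $A=\{f_1<\dots<f_k\}$ with sum $n$ are good:
\begin{itemize}
\item (C1): the elements are odd.
\item (C2): the tuple is not bad.
\item (C4): $w\le w_0\le Y^{1/4}$, so $40kw^3\le40kY^{3/4}\le kY<n$ for large $Y$.
\item (C3): Suppose $\gcd(f_i,n-f_j)>1$. As $f_i$ is prime, $n-f_j=cf_i$ for an integer $c$. Since $n-f_j$ is a sum of $k-1$ elements of $A$,
\[
k-2\ <\ \frac{(k-1)f_1}{f_k}\ \le\ c\ \le\ \frac{(k-1)f_k}{f_1}\ <\ k .
\]
The outer inequalities hold because $f_k=f_1+w$ and $f_1>kw$, where the latter comes from Lemma~\ref{lem:conseq} and needs only (C1) and (C4). So $c=k-1$ and $n=(k-1)f_i+f_j$. In this sum of $k$ elements of $A$ the element $f_i$ is used at least $k-1\ge2$ times, contrary to (C2).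
\end{itemize}

By Corollary~\ref{cor:count}, every kernel for $\mathcal C_k(n)$ or for $\mathcal G(n)$ has at least
\[
\frac{\rho^k}{2k\,k!\,w_0}\ \ge\ \frac{w_0^{k-1}}{2k\,k!\,(4\ln Y)^k}\ \ge\ c_k\frac{Y^{(k-1)/4}}{(\ln Y)^k}\ \ge\ (3kY)^{(k-2)/4}\ \ge\ n^{(k-2)/4}
\]
sequences if $Y$ is large, where $c_k>0$ depends only on $k$. Since $n>kY$, letting $Y\to\infty$ we obtain infinitely many such $n$.

Finally, suppose that there were kernels for $\mathcal G(n)$ of size at most $P(n)$ for all $n$, with $P$ a polynomial of degree at most $D$, where $D\ge0$. For $k=4D+7$ we would have $P(n)\ge n^{(k-2)/4}=n^{D+5/4}$ for infinitely many $n$, which is impossible.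
\end{proof}

\section{All large $n$, and $k$ of order $\ln n$}\label{sec:alln}

Now $n$ is prescribed, so pigeonholing the sum is not available. We choose $a_1,\dots,a_{k-1}$ in arithmetic progressions and let $a_k$ be what is missing to $n$. We do not ask these numbers to be prime, so (C3) has to be obtained differently. Small primes are excluded by fixing residues; for large primes a union bound over pairs $(i,j)$ is used. With all primes up to $Q$ excluded, $Q$ of order $\ln n$, our bound for the fraction of choices lost to a pair is $O(1/Q)$, and for all $k^2$ pairs it is $O(k^2/Q)$, which is too much for $k$ of order $\ln n$. So we sieve the elements $a_1,\dots,a_{k-2}$ further, up to $Q^{5/2}$. Then only the $O(k)$ pairs with $i\in\{k-1,k\}$ cost $O(1/Q)$ each. This total is of order $k/Q$, and it is small because $\delta$ is small. The exponent $5/2$ lies between $2$ and $e$: being larger than $2$ it makes $k^2Q^{-5/2}$ tend to $0$, and being smaller than $e$ it makes $\ln\frac52<1$, so that the union bound in the sieve leaves a positive proportion.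

The condition $k\equiv n\pmod2$ is forced by (C3): if $n$ is even, (C3) with $i=j$ shows that all elements of $A$ are odd, and if $n$ is odd, (C3) forbids $A$ to have both an even and an odd element, while not all can be even. In both cases all elements are odd and $k\equiv n\pmod 2$.

\begin{proof}[Proof of Theorem~\ref{thm:alln}]
In this proof $q$ always denotes a prime. Let
\[
\ell=\ln n,\qquad Q=\frac{\ell}{40},\qquad Q_2=Q^{5/2},\qquad H=\lfloor n^{1/5}\rfloor,\qquad M=\prod_{q\le Q}q .
\]
By the standard bound $\prod_{q\le x}q\le4^x$ we have $M\le 4^{\ell/40}\le n^{1/25}$. Let $3\le k\le\delta\ell$ with $k\equiv n\pmod2$, and $N=\lfloor n/k\rfloor$. All statements ``for $n$ large'' and all $o(1)$, as $n\to\infty$, are uniform in $k$.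

\paragraph{Residues.} There are residues $c_1,\dots,c_k$ modulo $M$, coprime to $M$, with $\sum c_i\equiv n\pmod M$. By the Chinese remainder theorem it suffices to choose them modulo each $q\le Q$. For $q=2$ take all $c_i\equiv1$; this is where $k\equiv n\pmod 2$ is used. For $q\ge3$ take $c_i\equiv1$ for $i\le k-2$, put $e=n-k+2$, choose $c_{k-1}\not\equiv0,e$, and let $c_k\equiv e-c_{k-1}$, which is nonzero.

\paragraph{Tuples.} For $i\le k-1$ let $b_i\in[N,N+M)$ with $b_i\equiv c_i\pmod M$, and put $a_i=b_i+Mx_i$ with $x_i\in\{1,\dots,H\}$. Let $a_k=n-\sum_{i<k}a_i$; thus $a_k\equiv c_k\pmod M$. So all $a_i$ are coprime to $M$. For $i\le k-2$ let $X_i$ be the set of those $x\in[1,H]$ for which $b_i+Mx$ has no prime factor in $(Q,Q_2]$, and let $X_{k-1}=[1,H]$. (The intervals for $b_i$ and $x$ consist of integers.) If $q>Q$, then $q\nmid M$, so for every integer $\alpha$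
\begin{equation}\label{eq:cong}
\text{at most } H/q+1 \text{ values } x\in[1,H] \text{ satisfy a congruence } \alpha\pm Mx\equiv0\pmod q .
\end{equation}
Mertens' theorem, $\sum_{q\le x}1/q=\ln\ln x+B+o(1)$ with a constant $B$, gives $\sum_{Q<q\le Q_2}1/q=\ln\frac52+o(1)<0.92$ for large $n$. Hence for $i\le k-2$
\[
|X_i|\ \ge\ H-\sum_{Q<q\le Q_2}\Bigl(\frac Hq+1\Bigr)\ \ge\ 0.08\,H-Q_2\ \ge\ \frac H{20}
\]
for $n$ large. Let $\mathcal T=X_1\times\dots\times X_{k-1}$, so $|\mathcal T|\ge(H/20)^{k-1}$. We show that for at least half of the tuples in $\mathcal T$ the set $A=\{a_1,\dots,a_k\}$ is a good $k$-set. The indexing of the $a_i$ need not be increasing, but (C1)--(C4) do not depend on it.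

\paragraph{(C4).} For $i<k$ we have $N\le a_i\le N+M(H+1)$. From $kN\le n<kN+k$ we get $N-(k-1)M(H+1)\le a_k<N+k$. So, for $n$ large, the spread $w$ of the $a_i$ (the largest minus the smallest) is at most $kM(H+1)$, and
\[
40kw^3\ \le\ 40k^4M^3(H+1)^3\ \le\ 40\,\ell^4\cdot n^{0.12}\cdot8n^{0.6}=320\,\ell^4n^{0.72}\ <\ n .
\]
In particular $n/k>40w^3\ge w$. Since the largest $a_i$ is at least $n/k$, all $a_i$ are positive.

\paragraph{(C2).} Let $v\ne\mathbf 1$ be a nonnegative integer vector with sum $k$. Substituting $a_k$, the equation $\sum v_ia_i=n$ becomes $\sum_{i<k}(v_i-v_k)a_i=(1-v_k)n$. Not all $v_i-v_k$ vanish, since otherwise $v$ would be constant and equal to $\mathbf 1$. So for some $i<k$, fixing all coordinates except $x_i$ leaves at most one value of $x_i$. As there are at most $4^k$ vectors $v$, the fraction of tuples in $\mathcal T$ that satisfy one of these equations is at most $4^k\cdot20/H=o(1)$, because $4^k\le n^{\delta\ln4}$. For the remaining tuples the $a_i$ are distinct (take $v=\mathbf 1+e_i-e_j$), and (C2) holds.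

\paragraph{(C1).} For these tuples (C1) holds, because $M$ is even, so the distinct numbers $a_i$ are all odd.

\paragraph{(C3).} If (C3) fails, some prime $q$ divides $a_i$ and $n-a_j$ for some $i,j$. Since $\gcd(a_i,M)=1$, and by the choice of $X_i$ for $i\le k-2$, we have $q>z_i$, where
\[
z_i=Q_2\ \text{ for } i\le k-2,\qquad z_{k-1}=z_k=Q .
\]

\emph{Pairs with $i=j$.} Then $q\mid n$, and at most $\ell/\ln z_i$ primes $q>z_i$ divide $n$. For each of them vary only $x_i$ (only $x_{k-1}$ if $i=k$). By \eqref{eq:cong} the fraction of tuples with $q\mid a_i$ is at most $20(1/q+1/H)\le20(1/z_i+1/H)$. The total over all $i$ is at most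
\[
k\cdot\frac{20\,\ell}{\ln Q_2}\Bigl(\frac1{Q_2}+\frac1H\Bigr)+2\cdot\frac{20\,\ell}{\ln Q}\Bigl(\frac1Q+\frac1H\Bigr)=o(1),
\]
since $k\ell\le\ell^2=o(Q_2)$ and $\ell/Q=40$.

\emph{Pairs with $i\ne j$.} The two divisibilities can be controlled by two different coordinates $x_r$ and $x_s$, with $r,s\in\{1,\dots,k-1\}$ distinct. One of the numbers $a_i$, $n-a_j$, called $Y_1$, depends on $x_r$ only, as $\alpha\pm Mx_r$ with $\alpha$ constant. The other, called $Y_2$, is of the form $\beta\pm Mx_s$ when all coordinates other than $x_s$ are fixed. Namely:
\begin{itemize}
\item if $i,j<k$, take $Y_1=a_i$, $Y_2=n-a_j$, $r=i$, $s=j$;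
\item if $i<k$ and $j=k$, take $Y_1=a_i$, $Y_2=n-a_k=\sum_{l<k}a_l$, $r=i$, and any $s\ne i$;
\item if $i=k$ and $j<k$, take $Y_1=n-a_j$, $Y_2=a_k$, $r=j$, and any $s\ne j$.
\end{itemize}
Since $k\geq 3$, such an $s$ exists. Fix all coordinates except $x_r$ and $x_s$. For a prime $q$ with $z_i<q\le H$, by \eqref{eq:cong} at most $(H/q+1)^2\le4H^2/q^2$ pairs $(x_r,x_s)$ give $q\mid Y_1$ and $q\mid Y_2$, a fraction of at most $1600/q^2$ of $X_r\times X_s$. The primes $q>H$ are treated together. For fixed $x_r$ the integer $Y_1\in[1,n]$ has at most $6$ prime factors $q>H$, as $H\ge n^{1/6}$. For each of them at most $H/q+1\le2$ values of $x_s$ give $q\mid Y_2$. So these primes account for a fraction of at most $12\cdot20/H=240/H$. Since $\sum_{q>z}q^{-2}\le 1/\lfloor z\rfloor\le2/z$ for $z\ge1$, the fraction for the pair $(i,j)$ is at most $3200/z_i+240/H$. There are at most $k^2$ pairs, of which at most $2k$ have $i\in\{k-1,k\}$. Summing over all pairs we get at most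
\[
k^2\Bigl(\frac{3200}{Q_2}+\frac{240}{H}\Bigr)+2k\cdot\frac{3200}{Q}\ \le\ o(1)+6400\cdot40\,\delta=o(1)+0.256 ,
\]
where $k^2/Q_2=o(1)$ and $k/Q\le40\delta$ were used.

\paragraph{Conclusion.} For $n$ large the total fraction of tuples that do not give a good $k$-set is less than $1/2$. A tuple of $\mathcal T$ is determined by $(a_1,\dots,a_k)$, so a set arises from at most $k!$ tuples. Hence there are at least
\[
\frac{(H/20)^{k-1}}{2\,k!}\ \ge\ \frac{(n^{1/5}/21)^{k-1}}{2\,k!}\ \ge\ n^{k/8}
\]
good $k$-sets with sum $n$. For the last inequality note that $\frac{k-1}5-\frac k8=\frac{3k-8}{40}\ge\frac k{120}$ for $k\ge3$, while $2\,k!\,21^{k-1}\le(42k)^k\le n^{k/120}$ for $n$ large, as $k\le\delta\ln n$. The first claim follows from Corollary~\ref{cor:count}.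

For the second claim take the largest $k\le\delta\ell$ with $k\equiv n\pmod2$. Then $k>\delta\ell-2\ge\delta\ell/2$ and $k\ge3$ for large $n$, and $n^{k/8}\ge\exp(\delta\ell^2/16)$. A family that contains all caterpillars of order $n$ and maximum degree $3$ contains $\mathcal C_k(n)$, so Corollary~\ref{cor:count} applies to it.
\end{proof}

\section{A kernel for caterpillars with few legs}\label{sec:upper}

By Lemma~\ref{lem:cut}(a), the first statement of Theorem~\ref{thm:upper} reduces to a statement about orderings. A grasshopper jumps to the right by the items of $\lambda$, in an order of its choice, and has to avoid the points of $F$; many distinct jump lengths make this possible.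

\begin{lemma}[grasshopper lemma for multisets]\label{lem:grass}
Let $\lambda$ be a finite multiset of positive integers with sum $S$ and $d\ge1$ distinct values. Let $F$ be a finite set of positive integers with $S\notin F$ and $|F|\le d-1$. Then $\lambda$ has an $F$-safe ordering.
\end{lemma}

For $d\ge2$ the bound on $|F|$ cannot be relaxed to $d$: if $F$ is the set of values of $\lambda$, then $S\notin F$, and the first partial sum always lies in $F$.

\begin{proof}
We use induction on $|\lambda|$. Elements of $F$ larger than $S$ are irrelevant, so we may assume $F\subset[1,S-1]$, and $F\ne\emptyset$, as otherwise any ordering will do. Then $d\ge2$. Let $y=\max\lambda$ and $f=\min F$. The plan is to jump by $y$ first, or by some $x$ and then $y$ if $y$ itself lies in $F$. This reduces the problem if enough elements of $F$ are passed to make up for the distinct values used up. In the remaining case, which we treat first, the jump $y$ is saved for crossing $f$.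

\emph{Case A: $f\ge y$, and $y$ has multiplicity $1$.} The multiset $\lambda\setminus\{y\}$ has $d-1\ge1$ distinct values. Apply induction to it and to $F'=\{g-y:g\in F\setminus\{f\}\}$. This is a set of at most $d-2$ positive integers, as $g>f\ge y$, and $S-y\notin F'$. We get an ordering $z_1,z_2,\dots$ of $\lambda\setminus\{y\}$ such that the partial sums of $y,z_1,z_2,\dots$ avoid $F\setminus\{f\}$; for the first one, note that $y\le f$. If they also avoid $f$, we are done. Otherwise $y+z_1+\dots+z_j=f$ for some $j\ge0$, and $z_{j+1}$ exists since $f<S$. Use the ordering
\[
z_1,\dots,z_{j+1},\,y,\,z_{j+2},\dots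
\]
Its first $j+1$ partial sums are at most $f-y+z_{j+1}<f=\min F$, because $z_{j+1}<y$. The following ones are partial sums of the previous ordering that exceed $f$, so they are not in $F$.

In the remaining cases $f<y$, or $y$ has multiplicity at least $2$.

\emph{Case B: not Case A, and $y\notin F$.} Put $y$ first. Let $d'$ be the number of distinct values of the rest and $F'=\{g-y:g\in F,\ g>y\}$. If $f<y$, then $d'\ge d-1\ge1$, and $f$ contributes nothing to $F'$, so $|F'|\le d-2\le d'-1$. If $f>y$, then $y$ has multiplicity at least $2$, so $d'=d$ and $|F'|\le d-1=d'-1$. Moreover $S-y\notin F'$. By induction the rest has an $F'$-safe ordering, and together with the initial $y$ it is $F$-safe.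

\emph{Case C: not Case A, and $y\in F$.} Then $f\le y$. Consider the $d-1$ pairs $\{x,x+y\}$, where $x$ runs over the values of $\lambda$ different from $y$. They are pairwise disjoint, since $x<y<x'+y$ for all such $x,x'$, and they do not contain $y$. As $|F\setminus\{y\}|\le d-2$, some pair is disjoint from $F$. Put the corresponding $x$ first and then $y$; the partial sums $x$ and $x+y$ are not in $F$. Let $d'$ be the number of distinct values of the rest and $F'=\{g-x-y:g\in F,\ g>x+y\}$. If $f<y$, then $|F|\ge2$, so $d\ge3$ and $d'\ge d-2\ge1$; since neither $f$ nor $y$ contributes to $F'$, we have $|F'|\le d-3\le d'-1$. If $f=y$, then $y$ has multiplicity at least $2$, so the rest still contains $y$ and $d'\ge d-1\ge1$; since $y$ does not contribute to $F'$, we have $|F'|\le d-2\le d'-1$. Moreover $S-x-y\notin F'$. Induction completes the ordering.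
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Let $T$ be a spanning caterpillar of $G$ with at most $k$ legs, and take a reading of $T$ with the set $F$ of forbidden cuts. Then $|F|\le k$ and $n\notin F$. If an $n$-sequence has $d\ge k+1$ distinct values, then $|F|\le d-1$, so by Lemma~\ref{lem:grass} it has an $F$-safe ordering, and by Lemma~\ref{lem:cut}(a) it is realizable in $G$.

Hence, for $k\ge1$, the set of nondecreasing $n$-sequences with at most $k$ distinct values is a kernel for the family of these graphs. A sequence in it with exactly $d$ distinct values is a set of $d$ pairs $(x,\mu)$, a value and its multiplicity, with $\sum x\mu=n$. There are at most $\sum_{x=1}^n n/x\le n(1+\ln n)$ pairs with $x\mu\le n$. Once $d-1$ pairs are chosen, the product $x\mu$ of the last pair is determined, and at most $n$ choices of $x$ remain. So the kernel has at most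
\[
\sum_{d=1}^k n\,\bigl(n(1+\ln n)\bigr)^{d-1}\ \le\ k\,n^k(1+\ln n)^{k-1}
\]
sequences.

For the optimality of the threshold let $k\ge3$. Section~\ref{sec:primes} produces good $k$-sets $A=\{f_1<\dots<f_k\}$. The graph $G_A\in\mathcal C_k(n)$ does not realize $(f_1,\dots,f_k)$, which has exactly $k$ distinct values, so $k+1$ cannot be replaced by $k$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{kernels}
\emph{On three polynomial kernels of sequences for arbitrarily partitionable graphs},
\texttt{http://hal.archives-ouvertes.fr/docs/00/87/55/77/PDF/ap-kernels.pdf}.
\end{thebibliography}

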